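\title{There is no least uncountably chromatic Borel graph in $L(\mathbb{R})[U]$}

\begin{abstract}
Assume a proper class of Woodin cardinals, and let $U$ be $\mathcal P(\omega)/\mathrm{fin}$-generic over $L(\mathbb R)$. We show that no Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$ has a continuous homomorphism into every other such graph, and that no family of fewer than $\mathfrak b$ such graphs can play this role. The test graphs are infinite products of finite graphs whose vertices lie on spheres and whose edges join nearly antipodal points. A forcing that preserves Ramsey ultrafilters shows that each test graph has uncountable chromatic number in $L(\mathbb R)[U]$, and iterated limits along $U$ give a $2$-coloring of every Borel graph that maps continuously into all of them.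
\end{abstract}

\section{The question}\label{sec:intro}

A \emph{graph} is a set of vertices with a symmetric irreflexive edge relation. It is \emph{Borel} if its vertex set is a Polish space $X$ and its edge relation is a Borel subset of $X^2$. A \emph{coloring} of a graph by a set $C$ is a map from the vertices to $C$ that gives adjacent vertices different values, and a graph has \emph{uncountable chromatic number} in a model $M$ of set theory if $M$ contains no coloring of it by $\omega$. A \emph{homomorphism} from $G$ to $H$ is a map between the vertex sets, not necessarily injective, that sends edges to edges. For Borel graphs we write $G\to H$ if there is a continuous homomorphism from $G$ to $H$.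

If $f$ is a homomorphism from $G$ to $H$ and $c$ is a coloring of $H$, then $c\circ f$ is a coloring of $G$. So, for a model $M$ that contains all reals, the Borel graphs of uncountable chromatic number in $M$ form an upward closed class in the quasi-order $\to$. A least element $Z_0$ of this class would be a single obstruction: a Borel graph $H$ would fail to have a countable coloring in $M$ exactly when $Z_0\to H$, and the absence of colorings would always be witnessed by a real.

We work in ZFC with a proper class of Woodin cardinals. The model $L(\mathbb R)$ is the least transitive model of ZF that contains all ordinals and all reals; it satisfies the axiom DC of dependent choices. In $L(\mathbb R)$ a single obstruction exists: as quoted in \cite{canonical}, there is a Borel graph of uncountable chromatic number in $L(\mathbb R)$ that has a continuous homomorphism into every other uncountably chromatic graph in $L(\mathbb R)$, in particular into every Borel graph of uncountable chromatic number in $L(\mathbb R)$.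

Now add an ultrafilter. The conditions of the forcing $\mathcal P(\omega)/\mathrm{fin}$ are the infinite subsets of $\omega$, and $B$ is stronger than $A$ if $B\subseteq^*A$, that is, if $B\setminus A$ is finite. Let $U$ be generic for it over $L(\mathbb R)$. Concretely, genericity says: if $A\in U$ and $\mathcal D\in L(\mathbb R)$ is a family of infinite sets such that every infinite subset of $A$ has a subset in $\mathcal D$, then $U\cap\mathcal D\ne\emptyset$. The forcing is $\sigma$-closed (given $A_0\supseteq^*A_1\supseteq^*\cdots$, choose increasing $a_n\in A_0\cap\dots\cap A_n$), and over a model of DC a $\sigma$-closed forcing adds no reals. Hence $V$, $L(\mathbb R)$ and $L(\mathbb R)[U]$ have the same reals. Borel graphs and continuous maps are coded by reals, so they are the same in the three models, and so is the truth value of every statement that quantifies only over reals. Only the supply of colorings differs. By genericity $U$ is a nonprincipal ultrafilter on $\omega$, and by genericity and Ramsey's theorem it is \emph{Ramsey}: every $f:[\omega]^2\to2$ is constant on $[B]^2$ for some $B\in U$. The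 following question is posed in \cite{canonical}.

\begin{quote}
\emph{Is there a Borel graph $Z_0$ of uncountable chromatic number in $L(\mathbb R)[U]$ that has a continuous homomorphism into every other Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$?}
\end{quote}

To see what $U$ can color, recall that a sequence $(a_n)$ in a compact metric space has a unique limit $a=\lim_{n\to U}a_n$, characterized by $\{n:a_n\in Q\}\in U$ for every neighborhood $Q$ of $a$. In a finite set the limit is the value taken by $U$-many $n$, that is, on a set in $U$. Limits along $U$ commute with continuous functions of finitely many variables.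

\begin{example}\label{ex:cube}
Let $x,y\in2^\omega$ be adjacent if they differ in exactly one coordinate. This graph has no Baire measurable coloring by $\omega$. Indeed, some color class $C$ would be comeager in a basic open set $N_s=\{x:s\subset x\}$. The map $\pi$ that flips coordinate $|s|$ is a homeomorphism of $N_s$, so some $x\in N_s$ lies in $C\cap\pi^{-1}(C)$, and $x,\pi(x)$ are adjacent vertices of the same color. In $L(\mathbb R)[U]$, however, two colors suffice: let
\[c(x)=\lim_{n\to U}\ \sum_{j<n}x(j)\pmod 2 .\]
If $x,y$ differ exactly at $j$, the partial sums have opposite parity for all $n>j$, so $c(x)\ne c(y)$.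
\end{example}

The same formula modulo $N$ colors the analogous graph on $N^\omega$. On $\prod_j\{0,\dots,j\}$ no finite modulus is available, and Theorem~\ref{thm:A} below shows that this graph has uncountable chromatic number in $L(\mathbb R)[U]$. By analogy with $L(\mathbb R)$ one would guess that the answer to the question is yes, and this graph is a first candidate for $Z_0$. But it contains triangles, and Theorem~\ref{thm:A} also produces triangle-free examples, into which it cannot map. Replacing the complete graphs on $\{0,\dots,j\}$ by finite graphs with large chromatic number and no short odd cycles gives smaller and smaller uncountably chromatic graphs, and the question becomes whether some uncountably chromatic graph lies below all of them. None does.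

\begin{theorem}\label{thm:main}
There is no Borel graph $Z_0$ of uncountable chromatic number in $L(\mathbb R)[U]$ that has a continuous homomorphism into every other Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$.
\end{theorem}

Section~\ref{sec:graphs} defines the test graphs $H_R$, indexed by infinite sets $R\subseteq\omega$, and reduces Theorem~\ref{thm:main} to two statements: each $H_R$ has uncountable chromatic number in $L(\mathbb R)[U]$ (Theorem~\ref{thm:A}, proved in Sections~\ref{sec:ramsey} and~\ref{sec:A}), and a Borel graph that maps to all $H_R$ is $2$-colorable there (Theorem~\ref{thm:B}, proved in Section~\ref{sec:B}). The two proofs are independent. Section~\ref{sec:basis} shows that not even a family of fewer than $\mathfrak b$ graphs can replace $Z_0$.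

\medskip
\noindent\textbf{Notation.} We write $[A]^\omega$ for the set of infinite subsets of $A\subseteq\omega$, with the topology inherited from $2^\omega$, and identify $R\in[\omega]^\omega$ with its increasing enumeration $R(0)<R(1)<\cdots$; finite sets are enumerated in the same way. A set $t$ \emph{end-extends} a finite set $s$ if $s\subseteq t$ and every element of $t\setminus s$ exceeds $\max s$, where $\max\emptyset=-1$. For finite $s\subset\omega$ and $B\subseteq\omega$,
\[[s,B]=\{s\cup D:\ D\in[B]^\omega,\ \min D>\max s\}.\]
If $R\in[A]^\omega$, the sets $[s,A]$ with $s$ an initial segment of $R$ form a neighborhood base of $R$ in $[A]^\omega$. For $g,h\in\omega^\omega$, $h\ge^*g$ means $h(j)\ge g(j)$ for all but finitely many $j$.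

\section{Products of nearly antipodal graphs}\label{sec:graphs}

Finite graphs have nonempty vertex sets, and $\chi(K)$ is the chromatic number of $K$.

\begin{definition}
For a sequence $\vec K=(K_j)_{j\in\omega}$ of finite graphs, $H(\vec K)$ is the graph on the compact space $\prod_jV(K_j)$ in which $x,y$ are adjacent if there is exactly one $j$ with $x(j)\ne y(j)$, and for this $j$ the vertices $x(j),y(j)$ are adjacent in $K_j$.
\end{definition}

For each $j$ the pairs that are adjacent through coordinate $j$ form a closed set, so $H(\vec K)$ is a Borel graph. Homomorphisms $\pi_j:K_j\to K_j'$, applied coordinatewise, give a continuous homomorphism $H(\vec K)\to H(\vec K')$. Every vertex has countably many neighbors, so connected components are countable and the axiom of choice gives a coloring of $H(\vec K)$ by $\omega$. The next theorem thus measures how much choice $U$ provides.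

\begin{theorem}\label{thm:A}
If $\sup_j\chi(K_j)=\infty$, then $H(\vec K)$ has uncountable chromatic number in $L(\mathbb R)[U]$. If $\chi(K_j)\le N$ for all $j$, its chromatic number there is at most $N$.
\end{theorem}

The second assertion is the computation of Example~\ref{ex:cube}. Fix colorings $\chi_j:V(K_j)\to\mathbb Z/N$; the sequence $(\chi_j)$ is coded by a real. Put $c(x)=\lim_{n\to U}\sum_{j<n}\chi_j(x(j))\in\mathbb Z/N$. If $x,y$ are adjacent through $j$, the partial sums differ by the nonzero element $\chi_j(x(j))-\chi_j(y(j))$ for all $n>j$, and so do the limits. The first assertion is proved in Section~\ref{sec:A}.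

We need factors $K_{j,m}$ with two parameters: the chromatic number should grow with $j$ whatever $m$ is, and for fixed $j$ the graphs should become bipartite ``in the limit'' $m\to\infty$. Spheres provide both. For $j\in\omega$ and $m\ge1$ fix a finite set $V_{j,m}\subseteq S^j\subset\mathbb R^{j+1}$ such that every point of the unit sphere $S^j$ is within Euclidean distance $\frac1{4m}$ of $V_{j,m}$. Let $K_{j,m}$ be the graph on $V_{j,m}$ with
\[v\sim w\iff|v+w|\le\tfrac1m .\]
There are no loops, since $|v+v|=2$. We use the Lyusternik--Schnirelmann theorem: if $S^j$ is covered by $j+1$ closed sets, one of them contains a pair $z,-z$.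

\begin{lemma}\label{lem:sphere}
\begin{enumerate}
\item[(a)] $\chi(K_{j,m})\ge j+2$.
\item[(b)] If $m'\ge2m$, any map that sends each $v\in V_{j,m'}$ to a nearest point of $V_{j,m}$ is a homomorphism $K_{j,m'}\to K_{j,m}$.
\item[(c)] Every closed walk of odd length in $K_{j,m}$ has length greater than $2m$. If $m_j\ge m$ for all $j$, the same holds in $H((K_{j,m_j})_j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given a coloring with at most $j+1$ colors, the closed $\frac1{4m}$-neighborhoods of the color classes cover $S^j$, so one of them contains a pair $z,-z$. Then one class contains $v,w$ with $|v-z|,|w+z|\le\frac1{4m}$. Hence $|v+w|\le\frac1{2m}$ and $v\sim w$, a contradiction.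

(b) Each point moves by at most $\frac1{4m}$, and $\frac1{m'}+2\cdot\frac1{4m}\le\frac1m$.

(c) Let $v_0,\dots,v_{2k},v_{2k+1}=v_0$ be a closed walk. The sum $\sum_{i\le2k}(-1)^i(v_i+v_{i+1})$ telescopes to $2v_0$, so $2\le(2k+1)/m$, and the odd number $2k+1$ exceeds $2m$. In a closed walk of odd length in the product, the steps that change coordinate $j$ form a closed walk in $K_{j,m_j}$, and for some $j$ the number of these steps is odd.
\end{proof}

For example, $V_{0,m}=S^0=\{1,-1\}$ and $K_{0,m}$ is a single edge, while $K_{1,m}$ contains an odd cycle by (a), but only long ones by (c).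

For $h\in\omega^\omega$ let
\[H_h=H\bigl((K_{j,h(j)+1})_{j\in\omega}\bigr),\qquad X_h=\prod_jV_{j,h(j)+1}.\]
By Theorem~\ref{thm:A} and Lemma~\ref{lem:sphere}(a), every $H_h$ has uncountable chromatic number in $L(\mathbb R)[U]$. For $u\in\omega^{<\omega}$ and $R\in[\omega]^\omega$ let $h_{u,R}(j)=u(j)$ for $j<|u|$ and $h_{u,R}(j)=R(j)$ for $j\ge|u|$, and put $H_{u,R}=H_{h_{u,R}}$ and $H_R=H_{\emptyset,R}$. Thus in $H_R$ the $j$-th element of $R$ is the fineness of the $j$-th factor.

\begin{theorem}\label{thm:B}
Let $Z$ be a Borel graph such that for every $R\in[\omega]^\omega$ there are $u\in\omega^{<\omega}$ and a continuous homomorphism $Z\to H_{u,R}$. Then $Z$ has finite chromatic number in $L(\mathbb R)[U]$. If for every $R$ one can take $u=\emptyset$, the chromatic number is at most $2$.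
\end{theorem}

The number $2$ is what Lemma~\ref{lem:sphere}(c) predicts. If $Z\to H_R$ for every $R$, then $Z$ has no odd cycle, because a cycle of odd length $\ell$ cannot map into $H_R$ when $R(0)\ge\ell$. With the axiom of choice such a graph is $2$-colorable. The content of the theorem is that $U$ alone suffices to find the coloring.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Z_0$ be as in the statement. Every $H_R$ has uncountable chromatic number in $L(\mathbb R)[U]$, so $Z_0\to H_R$ for every $R\in[\omega]^\omega$ (if $Z_0=H_R$, use the identity). By Theorem~\ref{thm:B}, $Z_0$ is $2$-colorable in $L(\mathbb R)[U]$, a contradiction.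
\end{proof}

\section{Ramsey ultrafilters, Mathias forcing and absoluteness}\label{sec:ramsey}

This section collects the tools for Theorem~\ref{thm:A}. Let $N$ be a transitive model of ZFC and $W\in N$ a Ramsey ultrafilter in $N$. The Ramsey property is used through one diagonalization.

\begin{lemma}\label{lem:diag}
Let $(D_t)_{t\in[\omega]^{<\omega}}\in N$ be a family of sets in $W$. There is $B\in W$ such that $B\subseteq D_\emptyset$, and $n'\in D_t$ whenever $n<n'$ lie in $B$ and $\max t\le n$. In particular, if $b_0<b_1<\cdots$ enumerates $B$, then $b_m\in D_{\{b_0,\dots,b_{m-1}\}}$ for all $m$.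
\end{lemma}

\begin{proof}
Let $E_n=\bigcap\{D_t:\max t\le n\}$, a finite intersection of sets in $W$. Color a pair $n<n'$ by whether $n'\in E_n$, and let $B'\in W$ be homogeneous. For $n\in B'$ the set $E_n\cap B'$ is in $W$, hence infinite, so the homogeneous color is ``yes''. Let $B=B'\cap D_\emptyset$.
\end{proof}

The \emph{Mathias forcing} $M_W$ consists of pairs $(s,E)$ with $s\subset\omega$ finite, $E\in W$ and $\max s<\min E$; we put $(s',E')\le(s,E)$ if $s'$ end-extends $s$, $s'\setminus s\subseteq E$ and $E'\subseteq E$. For an infinite $A\subseteq\omega$, in any outer model, let $G_A$ be the set of all $(s,E)$ such that $s$ is an initial segment of $A$ and $A\setminus s\subseteq E$. It is upward closed, and if $(s,E),(s',E')\in G_A$ with $s\subseteq s'$, then $(s',E\cap E')\in G_A$ extends both. Every generic filter $G$ has this form: the union $A$ of the first components of $G$ is infinite by density, $G\subseteq G_A$, and a generic filter contains every condition that is compatible with all its elements. We call $A$ \emph{$M_W$-generic over $N$} if $G_A$ is, and we identify $G_A$ with $A$.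

\begin{lemma}[Mathias]\label{lem:mathias}
An infinite set $A$ is $M_W$-generic over $N$ if and only if $A\subseteq^*E$ for all $E\in W$. Hence every infinite subset of an $M_W$-generic set is $M_W$-generic.
\end{lemma}

\begin{proof}
For $E\in W$ the conditions $(s,E')$ with $E'\subseteq E$ are dense, and if one of them is in $G_A$ then $A\setminus s\subseteq E$. This gives ``only if''.

Conversely let $A\subseteq^*E$ for all $E\in W$, and let $\mathcal D\in N$ be dense. Work in $N$ first. A finite set $t$ has \emph{rank $0$} if $(t,E)\in\mathcal D$ for some $E$. For $\alpha>0$ it has \emph{rank $\le\alpha$} if it has rank $0$ or if for $W$-many $n>\max t$ the set $t\cup\{n\}$ has rank $\le\beta$ for some $\beta<\alpha$. The rank of $t$ is the least such $\alpha$, if there is one.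

Every finite set has a rank. If $t$ is unranked, then $D_t=\{n>\max t:t\cup\{n\}\text{ is unranked}\}$ is in $W$, since otherwise $W$-many $t\cup\{n\}$ have ranks and any ordinal above all of them bounds the rank of $t$. Put $D_t=\omega$ for ranked $t$ and take $B$ from Lemma~\ref{lem:diag}. Suppose $s$ is unranked and let $E=(B\cap D_s)\setminus(\max s+1)$. By induction on $|t|$, $s\cup t$ is unranked for every finite $t\subseteq E$: the least element of $t$ is in $D_s$, and if $n<n'$ are the two largest elements of $t$, then $n'\in D_{s\cup t\setminus\{n'\}}$. But $(s,E)$ has an extension in $\mathcal D$, whose first component has the form $s\cup t$ and has rank $0$, a contradiction.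

Now redefine $D_t$: for $t$ of rank $0$ choose $D_t$ with $(t,D_t)\in\mathcal D$, and for $t$ of rank $\alpha>0$ let $D_t\in W$ be the set of $n>\max t$ such that $t\cup\{n\}$ has rank less than $\alpha$. Take $B$ from Lemma~\ref{lem:diag}. Since $A\subseteq^*B$, there is an initial segment $s$ of $A$ with $A\setminus s=\{a_0<a_1<\cdots\}\subseteq B$. Let $t_i=s\cup\{a_0,\dots,a_i\}$. Then $a_{i'}\in D_{t_i}$ for all $i'>i$. So the ranks of $t_0,t_1,\dots$ decrease strictly as long as they are positive, some $t_i$ has rank $0$, and $A\setminus t_i\subseteq D_{t_i}$ means $(t_i,D_{t_i})\in\mathcal D\cap G_A$.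
\end{proof}

We shall also use the following facts. Generic extensions of $V$ are understood in the usual way, through the forcing relation.

\begin{theorem}[Woodin; see \cite{larson}]\label{thm:W}
Assume a proper class of Woodin cardinals. If $V[G]$ is a set-generic extension, $r$ is a real of $V$ and $\varphi$ is a formula, then $L(\mathbb R)^V\models\varphi(r)$ if and only if $L(\mathbb R)^{V[G]}\models\varphi(r)$. The hypothesis is preserved by set forcing.
\end{theorem}

\begin{lemma}[{\cite[Lemma 15.43]{jech}}]\label{lem:I}
If $N\subseteq N'\subseteq N[G]$ are models of ZFC and $N[G]$ is a set-generic extension of $N$, then $N[G]$ is a set-generic extension of $N'$.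
\end{lemma}

The \emph{product lemma} says that $G\times G'$ is $P\times P'$-generic over $N$ if and only if $G$ is $P$-generic over $N$ and $G'$ is $P'$-generic over $N[G]$. Finally, every element of $L(\mathbb R)$ is definable in some level $L_\alpha(\mathbb R)$ from finitely many ordinals and a real, so there is a surjection $\Psi:\mathrm{Ord}\times\mathbb R\to L(\mathbb R)$ that is defined in $L(\mathbb R)$ by a fixed formula without parameters.

\section{Products with unbounded chromatic number}\label{sec:A}

Fix $\vec K$ with $\sup_j\chi(K_j)=\infty$. We want to repeat the flipping argument of Example~\ref{ex:cube}. A coloring in $L(\mathbb R)[U]$ is given by a name $\tau\in L(\mathbb R)$, and what $L(\mathbb R)$ knows is the relation ``$B$ forces $\tau(x)=k$''. The difficulty is that the condition $B$ depends on $x$. To reach a contradiction we need adjacent $x,y$ and \emph{one} $B$ that forces the same color on both.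

The plan is to make $x$ and $B$ mutually generic. If a condition of a product forcing says ``$B$ forces $\tau(x)=k$'' about a generic pair $(x,B)$, we can change one coordinate of $x$ and keep $B$. A generic $B$ need not decide $\tau(x)$, but some infinite subset $B'\subseteq B$ does, and if $B$ is a Mathias real then $B'$ is again generic by Lemma~\ref{lem:mathias}. This lemma must be applied over the model that already contains $x$. So the forcing that adds $x$ has to preserve a Ramsey ultrafilter, and this is where unbounded chromatic number enters.

\subsection{A forcing that adds a vertex}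

For $a\subseteq V(K_j)$ let $\chi(a)$ be the chromatic number of the subgraph induced on $a$. It is subadditive: $\chi(a\cup a')\le\chi(a)+\chi(a')$. So if $\chi(a)\ge Nk$ and $a$ is split into at most $k$ pieces, one piece has chromatic number at least $N$.

For $\ell\in\omega$ let $P_\ell$ be the set of \emph{tails} $w=(w_j)_{j\ge\ell}$ with $\emptyset\ne w_j\subseteq V(K_j)$ and $\sup_j\chi(w_j)=\infty$, ordered by coordinatewise inclusion. The forcing is $P=P_0$. Since each $\chi(w_j)$ is finite, for every $N$ there are infinitely many $j$ with $\chi(w_j)\ge N$; hence $w_{>i}=(w_j)_{j>i}$ is in $P_{i+1}$. For a \emph{stem} $s\in\prod_{j<\ell}V(K_j)$ and $w\in P_\ell$ let $s^\frown w\in P$ have coordinates $\{s(j)\}$ for $j<\ell$ and $w_j$ for $j\ge\ell$. Every extension of $s^\frown w$ has the form $s^\frown w'$ with $w'\le w$. For $p\in P$ and $s\in\prod_{j<\ell}p_j$ write $p[s]=s^\frown(p_j)_{j\ge\ell}$.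

The finite set $\{p[s]:s\in\prod_{j<\ell}p_j\}$ is predense below $p$: if $r\le p$ and $s\in\prod_{j<\ell}r_j$, then $r[s]\le r$ and $r[s]\le p[s]$. This has two consequences. A statement forced by all $p[s]$ of a given length is forced by $p$. And a generic filter $G$ determines a vertex $x_G$ of $H(\vec K)$, where $x_G(j)$ is the unique element of $\bigcap_{p\in G}p_j$.

In this subsection and the next we work in a model $V_1$ of ZFC with a Ramsey ultrafilter $W$.

\begin{lemma}\label{lem:bound}
If $p\Vdash\dot f:\omega\to Y$ with $Y\in V_1$, there are $q\le p$ and a sequence $(Y_n)\in V_1$ of finite subsets of $Y$ with $q\Vdash\forall n\ \dot f(n)\in Y_n$.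
\end{lemma}

\begin{proof}
We build $p=p^0\ge p^1\ge\cdots$ and $0=\ell_0<\ell_1<\cdots$. Given $p^n$ and $\ell_n$, list $\prod_{j<\ell_n}p^n_j$ as $s_1,\dots,s_k$, and choose tails $(p^n_j)_{j\ge\ell_n}=w^0\ge w^1\ge\dots\ge w^k$ such that $s_i{}^\frown w^i$ decides $\dot f(n)$. Let $Y_n\subseteq Y$ be the set of decided values, and let $p^{n+1}$ agree with $p^n$ below $\ell_n$ and with $w^k$ from $\ell_n$ on. Choose $\ell_{n+1}$ so that $\chi(p^{n+1}_j)\ge n$ for some $j\in[\ell_n,\ell_{n+1})$. Let $q_j=p^n_j$ for any $n$ with $\ell_n>j$; the value does not depend on $n$. Then $q\in P$ and $q\le p^n$ for all $n$. For $s=s_i\in\prod_{j<\ell_n}q_j=\prod_{j<\ell_n}p^n_j$ we have $q[s]\le s_i{}^\frown w^i$, so $q[s]\Vdash\dot f(n)\in Y_n$.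
\end{proof}

\subsection{Preservation of the ultrafilter}

\begin{lemma}\label{lem:ultra}
If $p\Vdash\dot C\subseteq\omega$, there are $q\le p$ and $B\in W$ with $q\Vdash B\subseteq\dot C$ or $q\Vdash B\cap\dot C=\emptyset$.
\end{lemma}

A fusion as in Lemma~\ref{lem:bound} must now make all stems decide ``$n\in\dot C$'' \emph{the same way}, for $W$-many $n$. Consider the first round. Choose $i$ with $\chi(p_i)\ge2N$ and fix $u\in\prod_{j<i}p_j$. For each $n$ shrink the tail $p_{>i}$ so that every stem $u^\frown v$, $v\in p_i$, decides $n\in\dot C$; the decisions form a pattern $\xi_n\in2^{p_i}$. One pattern $\xi$ occurs for $W$-many $n$. It splits $p_i$ into two pieces, one piece $b$ has $\chi(b)\ge N$, and on $b$ all stems agree. So one large coordinate can be opened. But the shrunken tail depends on $n$, and below it the pattern that occurs $W$-often may be another one. We therefore need patterns that occur below every subtail and that survive the opening of a further coordinate, again and again. We define the patterns that survive $\alpha$ rounds and pass to a fixed point. The data that witness survival range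 over an infinite set and depend on the number of rounds, so we let the recursion run through the ordinals.

\begin{proof}
Let $F$ range over nonempty subsets of $\prod_{j<\ell}V(K_j)$, $\ell\in\omega$; these are finite. A \emph{pattern} on $F$ is a function $\eta\in2^F$. A tail $z\in P_\ell$ is a \emph{witness for $n$ and $\eta$} if for all $s\in F$ we have $s^\frown z\Vdash n\in\dot C$ when $\eta(s)=1$ and $s^\frown z\Vdash n\notin\dot C$ when $\eta(s)=0$. For $i\ge\ell$, $u\in\prod_{\ell\le j<i}V(K_j)$ and $\emptyset\ne b\subseteq V(K_i)$ put
\[F^{u,b}=\{s^\frown u^\frown v:s\in F,\ v\in b\},\qquad\eta^{u,b}(s^\frown u^\frown v)=\eta(s).\]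
By recursion on $\alpha$ define $\Lambda^\alpha_F(w)\subseteq2^F$ for all $F$ and $w\in P_\ell$, together with $\Lambda^\alpha_F[w]=\bigcap_{w'\le w}\Lambda^\alpha_F(w')$.
\begin{itemize}
\item $\eta\in\Lambda^0_F(w)$ if for $W$-many $n$ there is a witness $z\le w$ for $n$ and $\eta$.
\item $\eta\in\Lambda^{\alpha+1}_F(w)$ if for every $N\ge1$ there are $i\ge\ell$, $u\in\prod_{\ell\le j<i}w_j$, $b\subseteq w_i$ with $\chi(b)\ge N$, and $w'\le w_{>i}$ such that $\eta^{u,b}\in\Lambda^\alpha_{F^{u,b}}[w']$.
\item $\Lambda^\lambda_F(w)=\bigcap_{\alpha<\lambda}\Lambda^\alpha_F(w)$ for limit $\lambda$.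
\end{itemize}

(1) \emph{If $w'\le w$, then $\Lambda^\alpha_F(w')\subseteq\Lambda^\alpha_F(w)$.} Witnesses, and data $i,u,b$ and tails, chosen inside $w'$ are also inside $w$; limits follow by induction.

(2) \emph{If $\emptyset\ne F_0\subseteq F$ and $\eta\in\Lambda^\alpha_F(w)$, then $\eta\restriction F_0\in\Lambda^\alpha_{F_0}(w)$; the same then holds with $[w]$.} Induction on $\alpha$. A witness for $\eta$ is a witness for $\eta\restriction F_0$. At successors use the same data, since $F_0^{u,b}\subseteq F^{u,b}$ and $\eta^{u,b}\restriction F_0^{u,b}=(\eta\restriction F_0)^{u,b}$.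

(3) \emph{$\Lambda^\alpha_F(w)$ decreases with $\alpha$.} First, $\Lambda^1\subseteq\Lambda^0$. Let $\eta\in\Lambda^1_F(w)$, take $i,u,b,w'$ for $N=1$, and fix $v\in b$. For $W$-many $n$ there is a witness $z'\le w'$ for $n$ and $\eta^{u,b}$. The tail $z\le w$ with coordinates $\{u(j)\}$ for $\ell\le j<i$, $\{v\}$ at $i$ and $z'_j$ for $j>i$ satisfies $s^\frown z=(s^\frown u^\frown v)^\frown z'$, so it is a witness for $n$ and $\eta$. Next, the successor step is monotone: if $\Lambda^\beta\subseteq\Lambda^\gamma$ for all $F,w$, then $\Lambda^{\beta+1}\subseteq\Lambda^{\gamma+1}$ for all $F,w$. Now $\Lambda^{\alpha+1}\subseteq\Lambda^\alpha$ follows by induction. For successor $\alpha$ it is monotonicity. For limit $\alpha$ and $\gamma<\alpha$ we have $\Lambda^\alpha\subseteq\Lambda^\gamma$, hence $\Lambda^{\alpha+1}\subseteq\Lambda^{\gamma+1}\subseteq\Lambda^\gamma$.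

(4) \emph{$\Lambda^\alpha_F(w)\ne\emptyset$ for all $F,w$, and for all $F,w$ there is $w'\le w$ with $\Lambda^\alpha_F[w']\ne\emptyset$.} The second claim follows from the first at the same $\alpha$: choose $w'\le w$ with $|\Lambda^\alpha_F(w')|$ minimal; by (1), $\Lambda^\alpha_F(w'')=\Lambda^\alpha_F(w')$ for all $w''\le w'$. We prove the first claim by induction.

For $\alpha=0$ and each $n$, shrink $w$ successively for the stems $s\in F$ until each decides $n\in\dot C$. This gives a pattern $\eta_n$ and a witness, and one of the finitely many patterns occurs for $W$-many $n$.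

For $\alpha+1$, let $N\ge1$. Choose $i\ge\ell$ with $\chi(w_i)\ge N2^{|F|}$ and any $u\in\prod_{\ell\le j<i}w_j$. By the induction hypothesis there are $w'\le w_{>i}$ and $\xi\in\Lambda^\alpha_{F^{u,w_i}}[w']$. The function $v\mapsto(\xi(s^\frown u^\frown v))_{s\in F}$ on $w_i$ takes at most $2^{|F|}$ values, so by subadditivity it has a constant value $\eta_N\in2^F$ on some $b\subseteq w_i$ with $\chi(b)\ge N$. By (2), $\eta_N^{u,b}=\xi\restriction F^{u,b}\in\Lambda^\alpha_{F^{u,b}}[w']$. A pattern that equals $\eta_N$ for infinitely many $N$ lies in $\Lambda^{\alpha+1}_F(w)$.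

For limit $\alpha$, a decreasing chain of nonempty subsets of the finite set $2^F$ has nonempty intersection.

(5) There are only set many pairs $(F,w)$, so by (3) there is $\alpha^*$ with $\Lambda^{\alpha^*}_F(w)=\Lambda^{\alpha^*+1}_F(w)$ for all $F,w$. Write $\Lambda^\infty=\Lambda^{\alpha^*}$.

\emph{Fusion.} By (4) with $F=\{\emptyset\}$ there are $w_\emptyset\le p$ and a pattern in $\Lambda^\infty_{\{\emptyset\}}[w_\emptyset]$, with single value $\delta\in2$. We write $\delta$ also for constant patterns with this value; note $\delta^{u,b}=\delta$. By recursion we declare certain finite sets $t\subset\omega$ \emph{good} and attach to them $\ell_t$, $F_t\subseteq\prod_{j<\ell_t}V(K_j)$ and $w_t\in P_{\ell_t}$ with $\delta\in\Lambda^\infty_{F_t}[w_t]$. The empty set is good, with $\ell_\emptyset=0$ and $F_\emptyset=\{\emptyset\}$. For good $t$ let $D_t$ be the set of $n$ for which there is a witness $z\le w_t$ for $n$ and $\delta$ on $F_t$. Then $D_t\in W$ because $\Lambda^\infty\subseteq\Lambda^0$. For $n\in D_t$ with $n>\max t$ choose such a witness $z$. Since $\delta\in\Lambda^\infty_{F_t}(z)=\Lambda^{\alpha^*+1}_{F_t}(z)$,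 there are $i\ge\ell_t$, $u\in\prod_{\ell_t\le j<i}z_j$, $b\subseteq z_i$ with $\chi(b)\ge|t|+1$, and $w'\le z_{>i}$ with $\delta\in\Lambda^\infty_{F_t^{u,b}}[w']$. Declare $t\cup\{n\}$ good, with data $i+1$, $F_t^{u,b}$, $w'$. For $t$ not good let $D_t=\omega$.

Lemma~\ref{lem:diag} gives $B=\{n_0<n_1<\cdots\}\in W$ with $n_m\in D_{\{n_0,\dots,n_{m-1}\}}$, so all initial segments of $B$ are good. Let $\ell_m,F_m,w_m$ be attached to $\{n_0,\dots,n_{m-1}\}$, and let $z_m,i_m,u_m,b_m$ be the objects chosen when $n_m$ is added; thus $\ell_{m+1}=i_m+1$ and $w_{m+1}\le(z_m)_{>i_m}$, $z_m\le w_m$. Define $q_j=\{u_m(j)\}$ for $\ell_m\le j<i_m$ and $q_{i_m}=b_m$. Then $q\in P$ since $\chi(b_m)\ge m+1$, and $F_m=\prod_{j<\ell_m}q_j$ by induction on $m$. For $j\ge\ell_m$ we have $q_j\subseteq(z_m)_j$: if $\ell_{m'}\le j\le i_{m'}$ then $m'\ge m$ and $q_j\subseteq(z_{m'})_j\subseteq(z_m)_j$. In particular $q\le z_0\le p$, and $q[s]\le s^\frown z_m$ for all $s\in F_m$. By predensity $q\Vdash n_m\in\dot C$ for all $m$ if $\delta=1$, and $q\Vdash n_m\notin\dot C$ for all $m$ if $\delta=0$.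
\end{proof}

\begin{remark}
The successor step of (4) is the point where large chromatic numbers are spent. For the graph of Example~\ref{ex:cube}, let $P$ consist of the $p$ with $p_j=\{0,1\}$ for infinitely many $j$, and let $\dot C=\{n:\sum_{j<n}x_{\dot G}(j)\text{ is even}\}$. If $q_j=\{0,1\}$ and $n>j$, two stems of length $n$ that differ only at $j$ decide $n\in\dot C$ in opposite ways. So no $q$ and infinite $B$ satisfy the conclusion of Lemma~\ref{lem:ultra}.
\end{remark}

\begin{lemma}\label{lem:ramsey}
If $G$ is $P$-generic over $V_1$, then in $V_1[G]$ the set $W'=\{C\subseteq\omega:\exists B\in W\ B\subseteq C\}$ is a Ramsey ultrafilter. An infinite set is $M_W$-generic over $V_1[G]$ if and only if it is $M_{W'}$-generic over $V_1[G]$.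
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ultra} and genericity, $W'$ is a nonprincipal ultrafilter. Let $f:[\omega]^2\to2$ be in $V_1[G]$ and $g(l)=\lim_{n\to W'}f(\{l,n\})$. There are $B_0\in W$ and $\delta\in2$ with $g=\delta$ on $B_0$. For $l\in B_0$ choose $E_l\in W$ with $f(\{l,n\})=\delta$ for all $n\in E_l$, $n>l$, and put $E_l=\omega$ for $l\notin B_0$. The sequence $(E_l)$ need not lie in $V_1$, but by Lemma~\ref{lem:bound} with $Y=W$ and genericity there is a sequence $(\mathcal E_l)\in V_1$ of finite subsets of $W$ with $E_l\in\mathcal E_l$. Apply Lemma~\ref{lem:diag} in $V_1$ to $D_{\{l\}}=\bigcap\mathcal E_l\subseteq E_l$ and $D_t=\omega$ for $|t|\ne1$. The resulting $B\in W$ has $n\in E_l$ for all $l<n$ in $B$, so $f$ is constantly $\delta$ on $[B\cap B_0]^2$.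

For the last sentence, $M_W$ is dense in $M_{W'}$: if $(s,C)\in M_{W'}$ and $B\in W$, $B\subseteq C$, then $(s,B)\le(s,C)$. The filter that $A$ determines on $M_W$ is the trace of the one it determines on $M_{W'}$ and generates it.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $t$ be a real that codes $\vec K$, and suppose that $H(\vec K)$ has a coloring by $\omega$ in $L(\mathbb R)[U]$. Then in $L(\mathbb R)$ some condition forces some name to be such a coloring. We want to speak about this name in generic extensions of $V$. Theorem~\ref{thm:W} allows only real parameters, so we eliminate the ordinal parameter by minimizing it. In $L(\mathbb R)$ let $\gamma$ be the least ordinal such that for some real $r$ and some condition $A_0$,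
\[A_0\Vdash\text{``}\Psi(\gamma,r)\text{ is a coloring of }H(\vec K)\text{ by }\omega\text{''},\]
and fix such $r$ and $A_0$. Since $\gamma$ is defined from $t$, the name $\tau=\Psi(\gamma,r)$ is defined in $L(\mathbb R)$ from the reals $t,r$. For a set-generic extension $N$ of $V$ we read the same definition in $L(\mathbb R)^N$ and still write $\tau$. Let $\mathrm{Val}(x,B,k)$ be the formula ``$B\Vdash\tau(x)=k$'', with parameters $t,r$. By Theorem~\ref{thm:W}, $L(\mathbb R)^N$ satisfies that $A_0$ forces $\tau$ to be a coloring of $H(\vec K)$ by $\omega$. Hence in $L(\mathbb R)^N$, for every infinite $A\subseteq^*A_0$: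
\begin{enumerate}
\item[(V1)] for every vertex $x$ there are an infinite $A'\subseteq A$ and $k\in\omega$ with $\mathrm{Val}(x,A',k)$;
\item[(V2)] if $x,y$ are adjacent, then $\mathrm{Val}(x,A,k)$ and $\mathrm{Val}(y,A,k)$ do not both hold.
\end{enumerate}
In (V1) a stronger condition $A''\subseteq^*A$ decides $\tau(x)$, and $A'=A''\cap A$ is equivalent to it.

We need a Ramsey ultrafilter that contains $A_0$ in a model of ZFC. Let $V_1=V[W]$, where $W\ni A_0$ is $\mathcal P(\omega)/\mathrm{fin}$-generic over $V$. No reals are added, so as for $U$ in Section~\ref{sec:intro}, $W$ is a Ramsey ultrafilter in $V_1$. Let $P$ be the forcing above, computed in $V_1$.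

\medskip
\noindent\emph{Claim.} There are $(p,(s,E))\in P\times M_W$ and $k\in\omega$ such that, over $V_1$,
\[(p,(s,E))\Vdash\text{``}L(\mathbb R)\models\mathrm{Val}(x_{\dot G},\dot A,k)\text{''}.\]

\noindent\emph{Proof of the claim.} Let $(G,A)$ be $P\times M_W$-generic over $V_1$, $N=V_1[G][A]$ and $x=x_G$. By the product lemma and Lemma~\ref{lem:ramsey}, $A$ is $M_{W'}$-generic over $V_1[G]$, where $W'$ is the Ramsey ultrafilter generated by $W$. By Lemma~\ref{lem:mathias}, $A\subseteq^*A_0$. By (V1) there are an infinite $A'\subseteq A$ in $N$ and $k$ with $L(\mathbb R)^N\models\mathrm{Val}(x,A',k)$. By Lemma~\ref{lem:mathias} for $W'$ in $V_1[G]$, the set $A'$ is $M_{W'}$-generic, hence $M_W$-generic, over $V_1[G]$. So $(G,A')$ is $P\times M_W$-generic over $V_1$. Let $N'=V_1[G][A']$. The statement about $A'$ holds in $L(\mathbb R)^N$, and we must move it down to $L(\mathbb R)^{N'}$. Since $V_1[G]\subseteq N'\subseteq N$, Lemma~\ref{lem:I} shows that $N$ is a set-generic extension of $N'$. As a set-generic extension of $V$, the model $N'$ has a proper class of Woodin cardinals, and it contains $t,r,x,A'$.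 Theorem~\ref{thm:W} applied in $N'$ gives $L(\mathbb R)^{N'}\models\mathrm{Val}(x,A',k)$. Some condition in the generic filter given by $(G,A')$ forces this, which proves the claim.

\medskip
Now we flip a coordinate. Choose $j$ with $\chi(p_j)\ge2$ and adjacent $v,w\in p_j$. Let $p^v,p^w\le p$ be obtained from $p$ by replacing $p_j$ with $\{v\}$, $\{w\}$. Let $(G,A)$ be $P\times M_W$-generic over $V_1$ with $p^v\in G$ and $(s,E)\in G_A$, and let $N=V_1[G][A]$. Replacing the $j$-th coordinate $\{v\}$ by $\{w\}$ is an isomorphism $\pi\in V_1$ from $P$ below $p^v$ onto $P$ below $p^w$. Let $G^*$ be the filter generated by the image of $G$. Applying $\pi\times\mathrm{id}$, we see that $(G^*,A)$ is $P\times M_W$-generic over $V_1$ and $V_1[G^*][A]=N$. Both generic filters contain $(p,(s,E))$, so by the claim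
\[L(\mathbb R)^N\models\mathrm{Val}(x_G,A,k)\wedge\mathrm{Val}(x_{G^*},A,k).\]
The vertices $x_G$ and $x_{G^*}$ differ exactly at $j$, where they take the values $v$ and $w$, so they are adjacent. Since $A\subseteq^*A_0$, this contradicts (V2). \qed

\section{Coloring a graph that maps to all test graphs}\label{sec:B}

\subsection{One sphere, finitely many spheres, and an edge that escapes}

Let $\sigma_j:S^j\to\{0,1\}$ be $1$ if the first nonzero coordinate is positive and $0$ otherwise, so that $\sigma_j(-z)=1-\sigma_j(z)$.

Suppose first that $j$ is fixed and $\varphi_m:Z\to K_{j,m}$ is a continuous homomorphism for each $m\ge1$. Let $\psi(x)=\lim_{m\to U}\varphi_m(x)\in S^j$. For an edge $(x,y)$ we have $|\varphi_m(x)+\varphi_m(y)|\le\frac1m$, so $\psi(y)=-\psi(x)$, and $\sigma_j\circ\psi$ is a $2$-coloring of $Z$ in $L(\mathbb R)[U]$. Each $K_{j,m}$ needs $j+2$ colors, but in the limit only exact antipodal pairs remain, and they need two.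

Suppose next that $\varphi_m$ maps $Z$ into the product of $K_{0,m},\dots,K_{k-1,m}$, with adjacency defined as in $H(\vec K)$. Let $\psi_j(x)=\lim_{m\to U}\varphi_m(x)(j)$ and $c(x)=\sum_{j<k}\sigma_j(\psi_j(x))$ modulo $2$. For an edge $(x,y)$ let $j_m$ be the coordinate in which $\varphi_m(x)$ and $\varphi_m(y)$ differ. It has one value $j^*$ for $U$-many $m$. Then $\psi_{j^*}(y)=-\psi_{j^*}(x)$ and $\psi_j(y)=\psi_j(x)$ for $j\ne j^*$, so exactly one summand changes and $c(x)\ne c(y)$.

With infinitely many factors this breaks down: $j_m$ may tend to infinity along $U$, and then $\psi_j(x)=\psi_j(y)$ for every $j$. The indexing by $R$ repairs this. We examine coordinate $j$ after freezing the first $j$ elements $s$ of $R$; the rest of $R$ is sent to infinity along $U$, and with it $R(j)$, the fineness of coordinate $j$. This yields a bit $e_s(x)$ for each finite $s$. If the homomorphism $\varphi_R$ depends continuously on $R$, the coordinate $j_R$ used by an edge is decided by a finite part of $R$, so along a typical branch $\emptyset\subset\{n_0\}\subset\{n_0,n_1\}\subset\cdots$ exactly one bit distinguishes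 $x$ from $y$. The coloring is the formal sum
\[e_\emptyset(x)+\lim_{n_0\to U}\Bigl(e_{\{n_0\}}(x)+\lim_{n_1\to U}\bigl(e_{\{n_0,n_1\}}(x)+\cdots\bigr)\Bigr)\pmod2,\]
and a countable ordinal bound on the depth that edges require will give it a meaning.

\subsection{Facts from descriptive set theory}

All pointclasses are boldface: $\Sigma^1_1$ sets are projections of Borel sets, $\Pi^1_1$ sets are their complements, and $\Sigma^1_2$ sets are projections of $\Pi^1_1$ sets.

\begin{enumerate}
\item[(K)] (Kond\^o.) If $Y,Y'$ are Polish and $\mathcal A\subseteq Y\times Y'$ is $\Pi^1_1$, there is a function $\Theta\subseteq\mathcal A$ with $\Pi^1_1$ graph whose domain is the projection of $\mathcal A$ to $Y$.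
\item[(KM)] (Kunen--Martin.) If $\prec$ is a wellfounded $\Sigma^1_1$ relation on a Polish space, the ranks $\rho(a)=\sup\{\rho(a')+1:a'\prec a\}$ are bounded by a countable ordinal.
\item[(S)] (Silver.) If there is a measurable cardinal, which our hypothesis implies, then every $\Sigma^1_2$ set $\mathcal X\subseteq[\omega]^\omega$ is Ramsey: $[B]^\omega\subseteq\mathcal X$ or $[B]^\omega\cap\mathcal X=\emptyset$ for some infinite $B$.
\end{enumerate}
We use (S) in the following form: \emph{for every $\Sigma^1_2$ set $\mathcal X$, finite $s$ and infinite $A$ there is $B\in[A]^\omega$ such that $[s,B]$ is contained in or disjoint from $\mathcal X$}; we then say that $[s,B]$ \emph{decides} $\mathcal X$. To derive it, let $A'=A\setminus(\max s+1)$ and apply (S) to $\{D:s\cup\{A'(d):d\in D\}\in\mathcal X\}$, a continuous preimage of $\mathcal X$; if $B'$ is homogeneous, take $B=\{A'(d):d\in B'\}$. For Borel $\mathcal X$ this is the Galvin--Prikry theorem.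

From now on $Z$ satisfies the hypothesis of Theorem~\ref{thm:B}, with vertex space $X$ and Borel edge set $\mathbf E\subseteq X^2$.

\subsection{A continuous choice of homomorphisms}

The hypothesis gives a homomorphism for each $R$ separately. We choose them definably, and then continuously on $[A_1]^\omega$ for some $A_1\in U$.

\begin{lemma}\label{lem:cont}
There are $A_1\in U$, an initial segment $s_0$ of $A_1$, $u\in\omega^{<\omega}$ with $|u|\le|s_0|$, and homomorphisms $\varphi_R:Z\to H_{u,R}$ for $R\in[s_0,A_1]$ such that the family $(\varphi_R)$ lies in $L(\mathbb R)$ and for each $j$ the map $(R,x)\mapsto\varphi_R(x)(j)$ is locally constant on $[s_0,A_1]\times X$. If $Z\to H_R$ for every $R$, one can take $s_0=u=\emptyset$.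
\end{lemma}

\begin{proof}
\emph{Codes.} Fix a countable base $\{O_n\}$ of $X$, and let $I$ be the countable set of triples $(n,j,v)$ with $n,j\in\omega$ and $v\in\bigcup_mV_{j,m}$. For $p\subseteq I$ let $O_p^{j,v}=\bigcup\{O_n:(n,j,v)\in p\}$. Say that $p$ \emph{codes a map into $X_h$} if for all $x\in X$ and $j$ there is exactly one $v\in V_{j,h(j)+1}$ with $x\in O_p^{j,v}$; call it $f_{p,h}(x)(j)$. Then $f_{p,h}:X\to X_h$ is continuous, since each $O_p^{j,v}$ is open. Conversely, a continuous $f:X\to X_h$ is coded by $p=\{(n,j,v):f(x)(j)=v\text{ for all }x\in O_n\}$, because the sets $\{x:f(x)(j)=v\}$ are open.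

\emph{Uniformization.} Let $\mathcal A$ be the set of $(R,u,p)$ such that $p$ codes a homomorphism $Z\to H_{u,R}$. With $h=h_{u,R}$, this says: for all $x\in X$ and all $j$ there is exactly one $v\in V_{j,h(j)+1}$ with $x\in O^{j,v}_p$; and for all $x,y\in X$, either $(x,y)\notin\mathbf E$, or there are $j$ and $v\sim w$ in $K_{j,h(j)+1}$ with $x\in O_p^{j,v}$, $y\in O_p^{j,w}$ such that for each $j'\ne j$ some $v'\in V_{j',h(j')+1}$ has $x,y\in O_p^{j',v'}$. After the quantifiers over $x,y$ the conditions are Borel, so $\mathcal A$ is $\Pi^1_1$. By hypothesis its projection is $[\omega]^\omega$, and (K) gives $\Theta(R)=(u_R,p_R)$ with $\Pi^1_1$ graph contained in $\mathcal A$. If $Z\to H_R$ for all $R$, we uniformize the set of triples in $\mathcal A$ with $u=\emptyset$ instead, so that $u_R=\emptyset$ for all $R$. The sets $\{R:u_R=u\}$ for $u\in\omega^{<\omega}$ and $\{R:\iota\in p_R\}$ for $\iota\in I$ are projections of $\Pi^1_1$ sets, hence $\Sigma^1_2$. List them as $\mathcal X_0,\mathcal X_1,\dots$.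

\emph{Continuity on a subcube.} Every $A\in[\omega]^\omega$ contains an infinite $A_1$ such that each $\mathcal X_i\cap[A_1]^\omega$ is clopen in $[A_1]^\omega$. Indeed, build infinite sets $A\supseteq B_0\supseteq B_1\supseteq\cdots$ with $a_k=\min B_k$ and $B_{k+1}\subseteq B_k\setminus\{a_k\}$ such that $[s,B_k]$ decides $\mathcal X_i$ for all $i\le k$ and $s\subseteq\{a_0,\dots,a_{k-1}\}$. At each stage these are finitely many requirements, met one after another by (S), and a decision persists when $B_k$ is shrunk. Let $A_1=\{a_k:k\in\omega\}$. If $R\in[A_1]^\omega$ and $s=R\cap\{a_0,\dots,a_{i-1}\}$, then $R\in[s,B_i]$, so whether $R\in\mathcal X_i$ depends only on $s$.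

The family of such sets $A_1$ is defined from $\Theta$ by quantifying over reals, so it lies in $L(\mathbb R)$, and by genericity we can fix such an $A_1\in U$. Let $u=u_{A_1}$. Since $\{R\in[A_1]^\omega:u_R=u\}$ is a neighborhood of the point $A_1$, there is an initial segment $s_0$ of $A_1$ with $|s_0|\ge|u|$ and $u_R=u$ for all $R\in[s_0,A_1]$; if all $u_R$ are empty take $s_0=\emptyset$. Let $\varphi_R=f_{p_R,h_{u,R}}$.

Finally let $\varphi_R(x)(j)=v$, and take $n$ with $x\in O_n$ and $(n,j,v)\in p_R$. For $R'$ near $R$ we have $(n,j,v)\in p_{R'}$ and $h_{u,R'}(j)=h_{u,R}(j)$, so $\varphi_{R'}(x')(j)=v$ for all $x'\in O_n$.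
\end{proof}

Fix these objects; from now on $R$ ranges over $[s_0,A_1]$. For $(x,y)\in\mathbf E$ let $j_R(x,y)$, or $j_R$, be the unique $j$ with $\varphi_R(x)(j)\ne\varphi_R(y)(j)$. The map $(R,x,y)\mapsto j_R(x,y)$ is Borel. For a fixed edge, \emph{$R\mapsto j_R$ is locally constant}: if $j=j_R$, then for $R'$ near $R$ the values $\varphi_{R'}(x)(j)$ and $\varphi_{R'}(y)(j)$ are the same as for $R$, hence distinct, so $j_{R'}=j$.

\subsection{The quantifier ``for $U$-almost all $R$ extending $s$''}

The value $\varphi_R(x)(j)$ may depend on more than the first $j+1$ elements of $R$, so a limit over the next element alone is not enough. We need an ultrafilter on the whole set $[s,A_1]$, at least for Borel subsets. Work in $L(\mathbb R)[U]$. Let $\mathcal S$ be the set of finite $s\subset A_1$ that end-extend $s_0$, including $s_0$. For $s\in\mathcal S$ write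
\[\forall^UR\supset s\ \ \theta(R)\]
if there is $B\in U$, $B\subseteq A_1$, such that $\theta(R)$ holds for all $R\in[s,B]$.

\begin{lemma}\label{lem:quant}
Let $s\in\mathcal S$.
\begin{enumerate}
\item[(a)] The quantifier commutes with finite conjunctions. If $[s,A_1]$ is partitioned into finitely many Borel sets, exactly one piece $\mathcal Y$ satisfies $\forall^UR\supset s\ R\in\mathcal Y$.
\item[(b)] If $\forall^UR\supset s\ \theta(R)$, then for $U$-many $n$ we have $\forall^UR\supset s\cup\{n\}\ \theta(R)$.
\item[(c)] For every $M\in\omega$, $\forall^UR\supset s\ R(|s|)\ge M$.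
\item[(d)] If $g$ is a Borel map from $[s,A_1]$ to a compact metric space, there is a unique point $z$ with $\forall^UR\supset s\ g(R)\in Q$ for every open $Q\ni z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $B,B'\in U$ we have $\emptyset\ne[s,B\cap B']\subseteq[s,B]\cap[s,B']$. This gives conjunctions and ``at most one''. For a Borel set $\mathcal Y$ the family of $B\subseteq A_1$ such that $[s,B]$ decides $\mathcal Y$ lies in $L(\mathbb R)$, and every infinite subset of $A_1$ has a subset in it by Galvin--Prikry, so $U$ meets it. Intersecting, we find $B\in U$ such that $[s,B]$ decides all pieces, and then $[s,B]$ is contained in one of them.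

(b) $[s\cup\{n\},B]\subseteq[s,B]$ for $n\in B$, $n>\max s$.

(c) $R(|s|)=\min(R\setminus s)$; take $B=A_1\setminus M$.

(d) Fix finite Borel partitions of the target with mesh tending to $0$. By (a) the $k$-th partition has a piece $Q^k$ with $\forall^UR\supset s\ g(R)\in Q^k$, and $Q^0\cap\dots\cap Q^k\ne\emptyset$. By compactness there is $z\in\bigcap_k\overline{Q^0\cap\dots\cap Q^k}$. Every neighborhood of $z$ contains $Q^k$ for large $k$, since $z\in\overline{Q^k}$ and the diameters tend to $0$. Two distinct points have disjoint open neighborhoods, so $z$ is unique by (a).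
\end{proof}

For $x\in X$ and $s\in\mathcal S$ let $\psi_s(x)\in S^{|s|}$ be the point given by (d) for $g(R)=\varphi_R(x)(|s|)$, and put $e_s(x)=\sigma_{|s|}(\psi_s(x))\in\{0,1\}$. Relative to a fixed edge $(x,y)\in\mathbf E$, call $s\in\mathcal S$
\begin{itemize}
\item \emph{live} if $\forall^UR\supset s\ j_R\ge|s|$, and \emph{dead} if $\forall^UR\supset s\ j_R<|s|$;
\item \emph{critical} if $\forall^UR\supset s\ j_R=|s|$.
\end{itemize}
By Lemma~\ref{lem:quant}(a) every $s$ is live or dead and not both; critical sets are live; and if $s$ is not critical then $\forall^UR\supset s\ j_R\ne|s|$.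

\begin{lemma}\label{lem:nodes}
Let $(x,y)\in\mathbf E$ and $s\in\mathcal S$.
\begin{enumerate}
\item[(a)] $e_s(x)\ne e_s(y)$ if and only if $s$ is critical.
\item[(b)] If $s$ is dead or critical, then $s\cup\{n\}$ is dead for $U$-many $n$.
\item[(c)] If $s$ is live and not critical, then $s\cup\{n\}$ is live for $U$-many $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $s$ is not critical, then $\forall^UR\supset s\ \varphi_R(x)(|s|)=\varphi_R(y)(|s|)$, so $\psi_s(x)=\psi_s(y)$ by uniqueness of the limit. Let $s$ be critical and $\varepsilon>0$. Since $|s|\ge|s_0|\ge|u|$, coordinate $|s|$ of $H_{u,R}$ is $K_{|s|,R(|s|)+1}$. For $U$-almost all $R\supset s$ the points $\varphi_R(x)(|s|)$ and $\varphi_R(y)(|s|)$ are adjacent in this graph, $\frac1{R(|s|)+1}<\varepsilon$ by Lemma~\ref{lem:quant}(c), and the points are within $\varepsilon$ of $\psi_s(x)$ and $\psi_s(y)$. So $|\psi_s(x)+\psi_s(y)|<3\varepsilon$. Hence $\psi_s(y)=-\psi_s(x)$ and $e_s(x)\ne e_s(y)$.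

(b), (c) In (b) we have $\forall^UR\supset s\ j_R<|s|+1$, and in (c) we have $\forall^UR\supset s\ j_R\ge|s|+1$. Apply Lemma~\ref{lem:quant}(b).
\end{proof}

\subsection{A countable bound on the depth of edges}

Starting from a live set and moving to $U$-many successors, we stay live until we meet a critical set, and after that we are dead forever. It remains to see that a critical set is reached, with a bound that does not depend on the edge, since the coloring must be defined without looking at edges. Being live refers to $U$, so we bound a larger set that does not. For $(x,y)\in\mathbf E$ let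
\[T_{xy}=\{s\in\mathcal S:\ \exists R\in[s,A_1]\ \ j_R(x,y)\ge|s|\}.\]
Every live $s$ is in $T_{xy}$.

\begin{lemma}\label{lem:rank}
Proper end-extension is wellfounded on each $T_{xy}$, and there is $\alpha^*<\omega_1$ that bounds all ranks
\[\mathrm{rk}_{xy}(s)=\sup\{\mathrm{rk}_{xy}(t)+1:\ t\in T_{xy}\text{ properly end-extends }s\},\qquad(x,y)\in\mathbf E,\ s\in T_{xy}.\]
\end{lemma}

\begin{proof}
On the Polish space $X^2\times[\omega]^{<\omega}$ put $((x,y),t)\prec((x,y),s)$ if $(x,y)\in\mathbf E$, $s,t\in T_{xy}$ and $t$ properly end-extends $s$. This relation is $\Sigma^1_1$, because $\mathbf E$ and $(R,x,y)\mapsto j_R(x,y)$ are Borel. An infinite descending sequence would give an edge $(x,y)$ and $s_1\subsetneq s_2\subsetneq\cdots$ in $T_{xy}$, each end-extending the previous one, with union $R\in[s_0,A_1]$. By local constancy, for large $i$ every $R'\in[s_i,A_1]$ has $j_{R'}=j_R<|s_i|$, so $s_i\notin T_{xy}$, a contradiction. Apply (KM).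
\end{proof}

Infinite ranks correspond to edges whose coordinate depends on $R$. If $A_1=\omega$, $s_0=\emptyset$ and an edge has $j_R=R(0)$, then a nonempty $s$ is in $T_{xy}$ if and only if $|s|\le\min s$, its rank is $\min s-|s|$, the critical sets are those with $|s|=\min s$, and $\mathrm{rk}_{xy}(\emptyset)=\omega$. No finite truncation of the formal sum above separates such $x$ and $y$, because for $U$-many $n_0$ the critical sets lie below the truncation level. The recursion below lets the depth grow after $n_0$ is fixed.

\subsection{The coloring}

For $0<\alpha\le\alpha^*$ fix a sequence $(\alpha_i)_{i\in\omega}$: let $\alpha_i=\beta$ for all $i$ if $\alpha=\beta+1$, and let $\alpha_i$ be increasing and cofinal in $\alpha$ if $\alpha$ is a limit. Since $\alpha^*$ is countable, this system is coded by a real and lies in $L(\mathbb R)$. In both cases $\alpha_i<\alpha$, and every $\beta<\alpha$ satisfies $\beta\le\alpha_i$ for all large $i$. In $L(\mathbb R)[U]$ define by recursion on $\alpha\le\alpha^*$, for $s\in\mathcal S$ and $x\in X$,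
\[c^0_s(x)=e_s(x),\qquad c^\alpha_s(x)=e_s(x)+\lim_{n\to U}\ \lim_{i\to U}\ c^{\alpha_i}_{s\cup\{n\}}(x)\pmod2\quad(\alpha>0),\]
where $n$ ranges over the elements of $A_1$ above $\max s$. We use that limits along $U$ of two $\{0,1\}$-valued sequences agree if the sequences agree on a set in $U$, and differ if the sequences differ on a set in $U$.

\begin{lemma}\label{lem:sep}
Let $(x,y)\in\mathbf E$, $s\in\mathcal S$ and $\alpha\le\alpha^*$.
\begin{enumerate}
\item[(a)] If $s$ is dead, then $c^\alpha_s(x)=c^\alpha_s(y)$.
\item[(b)] If $s$ is live and $\mathrm{rk}_{xy}(s)\le\alpha$, then $c^\alpha_s(x)\ne c^\alpha_s(y)$.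
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $\alpha$. A dead $s$ is not critical, so $e_s(x)=e_s(y)$ by Lemma~\ref{lem:nodes}(a). If $\alpha>0$, then for $U$-many $n$ the set $s\cup\{n\}$ is dead, so $c^{\alpha_i}_{s\cup\{n\}}(x)=c^{\alpha_i}_{s\cup\{n\}}(y)$ for all $i$, and the iterated limits agree.

(b) Induction on $\alpha$. If $s$ is critical, then $e_s(x)\ne e_s(y)$, and for $\alpha>0$ the iterated limits agree by Lemma~\ref{lem:nodes}(b) and part (a). If $s$ is live and not critical, then $e_s(x)=e_s(y)$, and for $U$-many $n$ the set $s\cup\{n\}$ is live, hence in $T_{xy}$ and of rank less than $\mathrm{rk}_{xy}(s)\le\alpha$. In particular $\alpha>0$. For such $n$ we have $\mathrm{rk}_{xy}(s\cup\{n\})\le\alpha_i$ for all large $i$, so by induction $c^{\alpha_i}_{s\cup\{n\}}(x)\ne c^{\alpha_i}_{s\cup\{n\}}(y)$ for all large $i$. So the limits over $i$ differ for $U$-many $n$, and the limits over $n$ differ.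
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The bit $c^{\alpha^*}_{s_0}$ separates the edges for which $s_0$ is live. The others are sent to one of the first $|s_0|$ coordinates, whose fineness is frozen, and there we record the vertex itself. For $j<|s_0|$ the number $m_j=h_{u,R}(j)+1$ does not depend on $R\in[s_0,A_1]$: it is $u(j)+1$ if $j<|u|$ and $s_0(j)+1$ otherwise. By Lemma~\ref{lem:quant}(a) there is a unique $d_j(x)\in V_{j,m_j}$ with $\forall^UR\supset s_0\ \varphi_R(x)(j)=d_j(x)$. Let
\[c(x)=\bigl(c^{\alpha^*}_{s_0}(x),(d_j(x))_{j<|s_0|}\bigr).\]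
This function lies in $L(\mathbb R)[U]$ and has finite range. Let $(x,y)\in\mathbf E$. If $s_0$ is live, then $c^{\alpha^*}_{s_0}(x)\ne c^{\alpha^*}_{s_0}(y)$ by Lemmas~\ref{lem:rank} and~\ref{lem:sep}(b). If $s_0$ is dead, Lemma~\ref{lem:quant}(a) gives $j<|s_0|$ with $\forall^UR\supset s_0\ j_R=j$; for a suitable $R$ we then have $d_j(x)=\varphi_R(x)(j)\ne\varphi_R(y)(j)=d_j(y)$. So $c$ is a coloring. If $Z\to H_R$ for all $R$, then $s_0=\emptyset$ and $c$ takes at most two values.
\end{proof}

\section{No basis of size less than $\mathfrak b$}\label{sec:basis}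

The freedom to choose $u$ in Theorem~\ref{thm:B} makes the result insensitive to finite changes of $h$, and this brings in the order $\ge^*$. Recall that $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no upper bound for $\ge^*$; it is uncountable. In part (2) below the family $\mathcal Z$ and the cardinal $\mathfrak b$ are taken in $V$.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] For every Borel graph $Z$ of uncountable chromatic number in $L(\mathbb R)[U]$ there is $R\in[\omega]^\omega$ such that $Z$ has no continuous homomorphism into any $H_h$ with $h\ge^*R$.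
\item[(2)] If $\mathcal Z$ is a family of fewer than $\mathfrak b$ Borel graphs of uncountable chromatic number in $L(\mathbb R)[U]$, then some $H_h$, which is a Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$, admits no continuous homomorphism from any member of $\mathcal Z$.
\item[(3)] For every $R\in[\omega]^\omega$ there is $R'\in[\omega]^\omega$ with a continuous homomorphism $H_{R'}\to H_R$ but none $H_R\to H_{R'}$. So there are infinite strictly descending sequences.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Suppose that for every $R$ there is $h\ge^*R$ with $Z\to H_h$. Given $R\in[\omega]^\omega$, apply this to the set enumerated by $j\mapsto2R(j)+1$. We get $h$ and $j_0$ with $Z\to H_h$ and $h(j)+1\ge2(R(j)+1)$ for $j\ge j_0$. Put $u=h\restriction j_0$. The identity on coordinates $j<j_0$ and the maps of Lemma~\ref{lem:sphere}(b) on coordinates $j\ge j_0$ give a continuous homomorphism $H_h\to H_{u,R}$, so $Z\to H_{u,R}$. As $R$ was arbitrary, Theorem~\ref{thm:B} shows that $Z$ has finite chromatic number in $L(\mathbb R)[U]$, a contradiction.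

(2) The conclusion of (1) quantifies only over reals, so in $V$ we can choose $R_Z$ as in (1) for each $Z\in\mathcal Z$. Since $|\mathcal Z|<\mathfrak b$, there is $h$ with $h\ge^*R_Z$ for all $Z\in\mathcal Z$. No member of $\mathcal Z$ maps continuously to $H_h$, and $H_h$ has uncountable chromatic number in $L(\mathbb R)[U]$ by Theorem~\ref{thm:A} and Lemma~\ref{lem:sphere}(a).

(3) Apply (1) to $Z=H_R$ to get $R_1$, and choose $R'\in[\omega]^\omega$ with $R'(j)\ge\max(R_1(j),2R(j)+1)$ for all $j$. Then $H_{R'}\to H_R$ coordinatewise by Lemma~\ref{lem:sphere}(b), and there is no continuous homomorphism $H_R\to H_{R'}$ because $R'\ge^*R_1$. Iterating gives the descending sequence.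
\end{proof}

\begin{thebibliography}{9}

\bibitem{canonical}
\emph{Canonical models for fragments of the axiom of choice},
\texttt{https://people.clas.ufl.edu/zapletal/files/lru3.pdf}.

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{larson}
Larson, \emph{The Stationary Tower}.

\end{thebibliography}
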